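\title{Completeness and finite compactness of the Carath\'eodory distance on domains in $\mathbb{C}^n$}

\begin{abstract}
When the Carath\'eodory pseudodistance $\mathbf{c}_G$ of a domain $G\subset\mathbb{C}^n$ is a distance, there are three natural notions of completeness: (C1) the metric space $(G,\mathbf{c}_G)$ is complete; (C2) every $\mathbf{c}_G$-Cauchy sequence converges in $G$ in the Euclidean sense; (C3) all $\mathbf{c}_G$-balls of finite radius are relatively compact in $G$. We show that the three notions coincide for $n=1$, relying on a theorem of Selby and Sibony, and that for every $n\ge2$ neither (C1)$\Rightarrow$(C2) nor (C2)$\Rightarrow$(C3) holds. In particular (C1) implies (C3) for all such domains in $\mathbb{C}^n$ if and only if $n=1$. Both counterexamples rest on one mechanism: horizontal sheets joined by vertical disks over a net of points that approaches the unit circle.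
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb{D}$ be the unit disk in $\mathbb{C}$. For $\alpha,\beta\in\mathbb{D}$ put
\[
\rho(\alpha,\beta)=\left|\frac{\alpha-\beta}{1-\bar\beta\alpha}\right|,\qquad p(\alpha,\beta)=\tanh^{-1}\rho(\alpha,\beta).
\]
The function $p$ is the Poincar\'e distance; multiplying it by a positive constant changes nothing below. For a domain (a connected open set) $G\subset\mathbb{C}^n$, $n\ge1$, let $\mathcal{O}(G,\mathbb{D})$ be the set of holomorphic maps $G\to\mathbb{D}$. The \emph{Carath\'eodory pseudodistance} of $G$ is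
\[
\mathbf{c}_G(z',z'')=\sup\{p(f(z'),f(z'')):\ f\in\mathcal{O}(G,\mathbb{D})\},\qquad z',z''\in G .
\]
It measures how well bounded holomorphic functions tell two points apart. By the Schwarz--Pick lemma $\mathbf{c}_{\mathbb{D}}=p$, and by Liouville's theorem $\mathbf{c}_{\mathbb{C}^n}=0$. The domain $G$ is called \emph{$\mathbf{c}$-hyperbolic} if $\mathbf{c}_G(z',z'')>0$ whenever $z'\ne z''$, that is, if bounded holomorphic functions separate the points of $G$. Then $\mathbf{c}_G$ is a distance, continuous for the Euclidean topology $\mathrm{top}\,G$ of $G$.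

A continuous distance $d$ on $G$ need not a priori induce $\mathrm{top}\,G$, so ``complete'' can be read in several ways:
\begin{enumerate}
\item[(C1)] $G$ is \emph{weakly $d$-complete} if the metric space $(G,d)$ is complete;
\item[(C2)] $G$ is \emph{$d$-complete} if every $d$-Cauchy sequence converges to a point of $G$ in $\mathrm{top}\,G$;
\item[(C3)] $G$ is \emph{$d$-finitely compact} if every $d$-ball of finite radius is relatively compact in $G$ in $\mathrm{top}\,G$.
\end{enumerate}
One always has (C3)$\Rightarrow$(C2)$\Rightarrow$(C1). The difference between the three conditions lies in what they say about an \emph{escaping} sequence, that is, a sequence in $G$ without a Euclidean cluster point in $G$: (C3) forbids it to be $d$-bounded, (C2) only forbids it to be $d$-Cauchy, and (C1) tolerates even that, provided the sequence $d$-converges to some point of $G$ (Lemma~\ref{lem:escape}).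

From now on (C1)--(C3) refer to $d=\mathbf{c}_G$ unless another distance is named. In the simplest examples the three conditions hold or fail together. For $G=\mathbb{D}$ the ball of radius $R$ about $0$ is the disk $|\zeta|<\tanh R$, and all three hold. For $G=\mathbb{D}\setminus\{0\}$ bounded holomorphic functions extend across $0$, so $\mathbf{c}_G$ is the restriction of $p$; the sequence $1/\nu$ is Cauchy and has no limit, and all three fail. More generally, a theorem of Selby and Sibony states that a $\mathbf{c}$-hyperbolic domain $G\subset\mathbb{C}$ is $\mathbf{c}_G$-complete if and only if it is $\mathbf{c}_G$-finitely compact. One is also reminded of the Hopf--Rinow theorem, by which completeness of a connected Riemannian manifold makes its bounded sets relatively compact. All this suggests that (C1) might imply (C3). On the other hand $\mathbf{c}_G$ is defined through functions, not through lengths of curves, and a counterexample to (C1)$\Rightarrow$(C3) is known in the category of complex spaces. The problem posed in \cite{handbook} asks about domains: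

\medskip
\emph{Is every $\mathbf{c}$-hyperbolic domain $G\subset\mathbb{C}^n$, $n\ge1$, that is weakly $\mathbf{c}_G$-complete also $\mathbf{c}_G$-finitely compact?}
\medskip

The answer is no; the implication holds for $n=1$ and fails for every $n\ge2$.

\begin{theorem}\label{thm:A}
Let $G\subset\mathbb{C}$ be a $\mathbf{c}$-hyperbolic domain. Then \emph{(C1)}, \emph{(C2)} and \emph{(C3)} are equivalent.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $n\ge2$ there is a $\mathbf{c}$-hyperbolic domain $G\subset\mathbb{C}^n$ which is weakly $\mathbf{c}_G$-complete but not $\mathbf{c}_G$-complete. In particular it is not $\mathbf{c}_G$-finitely compact.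
\end{theorem}

\begin{theorem}\label{thm:C}
For every $n\ge2$ there is a $\mathbf{c}$-hyperbolic domain $G\subset\mathbb{C}^n$ which is $\mathbf{c}_G$-complete but not $\mathbf{c}_G$-finitely compact. For this domain, $\mathbf{c}_G$ induces $\mathrm{top}\,G$.
\end{theorem}

Theorems~\ref{thm:A} and~\ref{thm:B} answer the question. The domain of Theorem~\ref{thm:B} owes its properties to the fact that $\mathbf{c}_G$ induces the wrong topology on it; Theorem~\ref{thm:C} shows that the implication also fails when the topology is the right one.

Section~\ref{sec:prelim} collects the general facts and reduces Theorems~\ref{thm:B} and~\ref{thm:C} to $n=2$. Section~\ref{sec:plane} proves Theorem~\ref{thm:A}. Section~\ref{sec:glue} works out the mechanism behind both counterexamples for two sheets. The domain of Theorem~\ref{thm:B} is given by an explicit inequality, and the proof in Section~\ref{sec:B} is elementary. The domain of Theorem~\ref{thm:C} is a thin neighborhood of a curve with infinitely many sheets. The curve is studied in Section~\ref{sec:curve} with one-variable tools, and it is thickened in Section~\ref{sec:thick}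 with the theory of Stein spaces.

\section{General facts}\label{sec:prelim}

\subsection*{The disk}
The Schwarz--Pick lemma says that $\rho(F(\alpha),F(\beta))\le\rho(\alpha,\beta)$ for $F\in\mathcal{O}(\mathbb{D},\mathbb{D})$, with equality for automorphisms of $\mathbb{D}$. Since $\rho(0,\beta)=|\beta|$, rescaling gives the form that we use: if $F$ maps the disk $\{|t-t_0|<R\}$ holomorphically into $\mathbb{D}$, then
\begin{equation}\label{eq:SP}
\rho(F(t),F(t_0))\le |t-t_0|/R .
\end{equation}
Since $|1-\bar\beta\alpha|\le2$, we have $|\alpha-\beta|\le2\rho(\alpha,\beta)$. Harnack's inequality says that a positive harmonic function $u$ on $\mathbb{D}$ satisfies $u(\alpha)\le\frac{1+|\alpha|}{1-|\alpha|}u(0)$. Composing $u$ with an automorphism that sends $0$ to $\beta$ yields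
\begin{equation}\label{eq:harnack}
u(\alpha)\le\frac{1+\sigma}{1-\sigma}\,u(\beta)\qquad\text{whenever }\rho(\alpha,\beta)\le\sigma<1 .
\end{equation}

\subsection*{The pseudodistance}

\begin{lemma}\label{lem:basic}
Let $\Omega\subset\mathbb{C}^n$ be a domain.
\begin{enumerate}
\item[(a)] $\mathbf{c}_\Omega$ is a finite continuous pseudodistance.
\item[(b)] If $\Phi:\Omega\to\Omega'$ is holomorphic, then $\mathbf{c}_{\Omega'}(\Phi(z),\Phi(z'))\le\mathbf{c}_\Omega(z,z')$.
\item[(c)] If $\varphi\in\mathcal{O}(\Omega)$ and $|\varphi|\le C$, then $|\varphi(z)-\varphi(z')|\le2C\tanh\mathbf{c}_\Omega(z,z')$.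
\item[(d)] If $\varphi\in\mathcal{O}(\Omega,\mathbb{D})$ and $\varphi(o)=0$, then $|\varphi(z)|\le\tanh\mathbf{c}_\Omega(o,z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Symmetry and the triangle inequality are inherited from $p$. If the Euclidean ball $B(z,R)$ lies in $\Omega$ and $z'\in B(z,R)$, apply \eqref{eq:SP} on the disk of radius $R$ about $z$ in a complex line through $z$ and $z'$; this gives $\mathbf{c}_\Omega(z,z')\le\tanh^{-1}(|z'-z|/R)$. Finiteness follows along a chain of balls, and continuity from $|\mathbf{c}_\Omega(z,z')-\mathbf{c}_\Omega(z_0,z_0')|\le\mathbf{c}_\Omega(z,z_0)+\mathbf{c}_\Omega(z',z_0')$. (b) If $f\in\mathcal{O}(\Omega',\mathbb{D})$, then $f\circ\Phi\in\mathcal{O}(\Omega,\mathbb{D})$. (c) For $C'>C$ the function $\varphi/C'$ maps into $\mathbb{D}$; use $|\alpha-\beta|\le2\rho(\alpha,\beta)$ and let $C'\to C$. (d) This is $\rho(0,\beta)=|\beta|$.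
\end{proof}

\begin{lemma}\label{lem:escape}
Let $d$ be a continuous distance on a domain $G$.
\begin{enumerate}
\item[(a)] \emph{(C3)} holds if and only if no escaping sequence is $d$-bounded.
\item[(b)] \emph{(C2)} holds if and only if no escaping sequence is $d$-Cauchy.
\item[(c)] \emph{(C1)} holds if and only if every escaping $d$-Cauchy sequence $d$-converges to a point of $G$.
\item[(d)] \emph{(C2)} holds if and only if \emph{(C1)} holds and $d$ induces $\mathrm{top}\,G$.
\end{enumerate}
In particular \emph{(C3)}$\Rightarrow$\emph{(C2)}$\Rightarrow$\emph{(C1)}.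
\end{lemma}

\begin{proof}
(a) A subset of $G$ is relatively compact in $G$ exactly when every sequence in it has a cluster point in $G$.

Let $(z_\nu)$ be $d$-Cauchy with a Euclidean cluster point $z\in G$. By continuity $d(z_\nu,z)\to0$ along a subsequence, hence along the whole sequence. This proves (c). It also shows that the cluster point is unique, because $d$ is a distance; so a $d$-Cauchy sequence contained in a compact subset of $G$ converges in $\mathrm{top}\,G$.

(b) An escaping sequence does not converge in $G$. Conversely, a $d$-Cauchy sequence that does not converge in $G$ is contained in no compact subset of $G$. If $Q_l\subset\operatorname{int}Q_{l+1}$ are compact sets with union $G$, it has a subsequence whose $l$-th term lies outside $Q_l$, and this subsequence is escaping and $d$-Cauchy.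

(d) Assume (C2). Then (C1) holds by (b) and (c). If $d(z_\nu,z)\to0$, then $(z_\nu)$ is $d$-Cauchy, so $z_\nu\to z'\in G$ in $\mathrm{top}\,G$; then $d(z_\nu,z')\to0$ and $z'=z$. Together with the continuity of $d$ this shows that the two topologies have the same convergent sequences. The converse is immediate from the definitions.
\end{proof}

\begin{lemma}\label{lem:product}
Let $G\subset\mathbb{C}^2$ be a $\mathbf{c}$-hyperbolic domain, $N\ge1$ and $G'=G\times\mathbb{D}^N$. Then $G'$ is $\mathbf{c}$-hyperbolic. If $G$ satisfies \emph{(C1)} or \emph{(C2)}, then $G'$ satisfies the same condition. If $G$ violates \emph{(C2)} or \emph{(C3)}, then $G'$ violates the same condition.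
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:basic}(b) to the projections, and to the embeddings $z\mapsto(z,y)$ and $y\mapsto(z',y)$ together with the triangle inequality through $(z',y)$:
\[
\max\bigl\{\mathbf{c}_G(z,z'),\ \max_i p(y_i,y_i')\bigr\}\le\mathbf{c}_{G'}\bigl((z,y),(z',y')\bigr)\le\mathbf{c}_G(z,z')+\mathbf{c}_{\mathbb{D}^N}(y,y').
\]
The left inequality gives hyperbolicity. It also shows that for a Cauchy sequence $(z_\nu,y_\nu)$ the sequence $(z_\nu)$ is $\mathbf{c}_G$-Cauchy and $y_\nu\to y\in\mathbb{D}^N$, since $(\mathbb{D},p)$ satisfies (C3). So (C2) passes to $G'$. If $\mathbf{c}_G(z_\nu,z)\to0$, the right inequality and the continuity of $\mathbf{c}_{\mathbb{D}^N}$ give $\mathbf{c}_{G'}((z_\nu,y_\nu),(z,y))\to0$, so (C1) passes to $G'$. Finally, if $(z_\nu)$ is escaping in $G$ and Cauchy or bounded, then $(z_\nu,0)$ is escaping in $G'$ and, by the right inequality, Cauchy or bounded.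
\end{proof}

Thus Theorems~\ref{thm:B} and~\ref{thm:C} need a proof only for $n=2$, and the last sentence of Theorem~\ref{thm:C} follows from Lemma~\ref{lem:escape}(d).

\subsection*{Null sequences}
Both domains will be cut out by countably many inequalities $|g_\nu|<1$. To obtain an open set we use \emph{null sequences}: sequences of continuous functions that tend to $0$ locally uniformly.

\begin{lemma}\label{lem:null}
Let $(g_\nu)$ be a null sequence on an open subset of $\mathbb{C}^n$. Then $\Theta=\sup_\nu|g_\nu|$ is continuous, the supremum is attained at every point, and $(g_\nu)$ is equicontinuous at every point.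
\end{lemma}

\begin{proof}
Given $\varepsilon>0$ and a compact neighborhood of a point, all but finitely many $|g_\nu|$ are less than $\varepsilon$ on it. This gives equicontinuity, and it shows that $\max\{\varepsilon,\Theta\}$ is locally a maximum of finitely many continuous functions. As $\varepsilon\to0$ these functions converge uniformly to $\Theta$. If $\Theta(z)>0$, only finitely many $|g_\nu(z)|$ exceed $\Theta(z)/2$.
\end{proof}

\section{Planar domains}\label{sec:plane}

By the theorem of Selby and Sibony quoted in Section~\ref{sec:intro}, which we use without proof, (C2) and (C3) are equivalent for $n=1$. By Lemma~\ref{lem:escape}(d), Theorem~\ref{thm:A} is then a consequence of the following proposition.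

\begin{proposition}\label{prop:plane}
If $G\subset\mathbb{C}$ is a $\mathbf{c}$-hyperbolic domain, then $\mathbf{c}_G$ induces $\mathrm{top}\,G$.
\end{proposition}

If $G$ is bounded, Lemma~\ref{lem:basic}(c) applied to the coordinate $\zeta$ proves this at once. If $G$ is unbounded, we write the coordinate as a quotient of two bounded functions.

\begin{proof}
Let $\mathbf{c}_G(z_\nu,z_0)\to0$; we must show $z_\nu\to z_0$. By hyperbolicity there is a nonconstant $f\in\mathcal{O}(G,\mathbb{D})$. Let $k\ge1$ be the order of the zero of $f-f(z_0)$ at $z_0$, and put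
\[
g(\zeta)=\frac{f(\zeta)-f(z_0)}{(\zeta-z_0)^k},\qquad F(\zeta)=(\zeta-z_0)\,g(\zeta)=\frac{f(\zeta)-f(z_0)}{(\zeta-z_0)^{k-1}} .
\]
Both functions are holomorphic on $G$, with $g(z_0)\ne0$ and $F(z_0)=0$. They are bounded on a closed disk $\{|\zeta-z_0|\le\delta\}\subset G$ by continuity, and outside it $|g|\le2\delta^{-k}$ and $|F|\le2\delta^{-(k-1)}$. By Lemma~\ref{lem:basic}(c), $g(z_\nu)\to g(z_0)\ne0$ and $F(z_\nu)\to0$. Hence $z_\nu-z_0=F(z_\nu)/g(z_\nu)\to0$.
\end{proof}

The dimension enters through the division: in one variable a function that vanishes at $z_0$ is divisible by $\zeta-z_0$.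

\begin{remark}\label{rem:bounded}
For a bounded domain $G\subset\mathbb{C}^n$ of any dimension, Lemma~\ref{lem:basic}(c) applied to the coordinates shows that $\mathbf{c}_G$ is a distance inducing $\mathrm{top}\,G$, so (C1) and (C2) are equivalent. A domain as in Theorem~\ref{thm:B} is therefore necessarily unbounded.
\end{remark}

\section{Gluing two sheets}\label{sec:glue}

We write $(x,w)$ for the coordinates of $\mathbb{C}^2$. Let $\Omega\subset\mathbb{D}\times\mathbb{C}$ be a domain that contains the two \emph{sheets} $\mathbb{D}\times\{0\}$ and $\mathbb{D}\times\{1\}$. We want bounded holomorphic functions on $\Omega$ to be unable to distinguish $(x,0)$ from $(x,1)$, while still distinguishing all other pairs of points.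

Suppose that $\Omega$ contains a \emph{vertical disk} $\{a\}\times\{|w|<R\}$ with $R>1$. For $f\in\mathcal{O}(\Omega,\mathbb{D})$, inequality \eqref{eq:SP} for $w\mapsto f(a,w)$ gives
\begin{equation}\label{eq:onedisk}
\rho\bigl(f(a,0),f(a,1)\bigr)\le1/R .
\end{equation}
With $R=\infty$ the two values agree, but then $f$ is constant on the whole line $\{a\}\times\mathbb{C}$, and far too much is collapsed. Instead we take disks of finite radii $R_k\to\infty$ over a sequence of points $a_k$ tending to the unit circle. The bounded holomorphic function $g(x)=f(x,0)-f(x,1)$ on $\mathbb{D}$ then satisfies $g(a_k)\to0$, and we want to conclude that $g\equiv0$. This needs some condition on the $a_k$, since $1-x$ tends to $0$ along every sequence tending to $1$. A simple sufficient condition is that the points fill a sequence of circles so densely that a Cauchy estimate carries the smallness of $g$ from the points to the circles.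

For $j\ge1$ put
\[
r_j=1-2^{-j},\qquad C_j=\{|x|=r_j\},\qquad A_j=\{x:\ (x/r_j)^{4^j}=1\},\qquad A=\bigcup_{j\ge1}A_j .
\]
The set $A_j$ consists of $4^j$ equally spaced points of $C_j$, so every point of $C_j$ is joined to a point of $A_j$ by an arc of $C_j$ of length at most $\pi4^{-j}$. This is much smaller than the distance $2^{-j}$ from $C_j$ to the unit circle. The \emph{net} $A$ is discrete and closed in $\mathbb{D}$. We fix an enumeration $A=\{a_1,a_2,\dots\}$; then $|a_k|\ge\frac12$ and $|a_k|\to1$.

\begin{lemma}\label{lem:net}
Let $g\in\mathcal{O}(\mathbb{D})$ be bounded. If $\max_{A_j}|g|\to0$ along some sequence of indices $j\to\infty$, then $g\equiv0$.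
\end{lemma}

\begin{proof}
Let $|g|\le C$. The Cauchy estimate on disks of radius $1-r_j$ gives $|g'|\le C2^j$ on $C_j$. Integrating along arcs of $C_j$, we get $\max_{C_j}|g|\le\max_{A_j}|g|+C\pi2^{-j}$, which tends to $0$ along the given indices. The maximum principle on $\{|x|\le r_j\}$ finishes the proof.
\end{proof}

\begin{proposition}\label{prop:glue}
Let $\Omega\subset\mathbb{C}^2$ be a domain containing $\mathbb{D}\times\{0\}$, $\mathbb{D}\times\{1\}$ and, for all large $k$, a disk $\{a_k\}\times\{|w|<R_k\}$, where $1<R_k\to\infty$. Then $\mathbf{c}_\Omega((x,0),(x,1))=0$ for all $x\in\mathbb{D}$.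
\end{proposition}

\begin{proof}
Let $f\in\mathcal{O}(\Omega,\mathbb{D})$ and $g(x)=f(x,0)-f(x,1)$. Then $|g|\le2$, and $|g(a_k)|\le2/R_k\to0$ by \eqref{eq:onedisk}. The sets $A_j$ are disjoint, so each $a_k$ lies in only one of them, and $\max_{A_j}|g|\to0$. By Lemma~\ref{lem:net}, $g\equiv0$.
\end{proof}

\section{A weakly complete domain that is not complete}\label{sec:B}

\subsection*{Removing a sheet}
A domain as in Proposition~\ref{prop:glue} is not $\mathbf{c}$-hyperbolic. Removing one of the two sheets repairs this, and it does not create new bounded functions, by Riemann's removable singularity theorem: \emph{if $\Omega\subset\mathbb{C}^n$ is a domain and $Z$ is the zero set of a holomorphic function $\not\equiv0$ on $\Omega$, then $\Omega\setminus Z$ is connected and dense in $\Omega$, and every bounded holomorphic function on $\Omega\setminus Z$ extends holomorphically to $\Omega$.} A sequence that runs into the removed sheet at $(x,1)$ escapes, but the Carath\'eodory distance sees it converge to $(x,0)$.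

\begin{proposition}\label{prop:remove}
Let $\Omega\subset\mathbb{D}\times\mathbb{C}$ be a domain containing $\mathbb{D}\times\{0\}$ and $\mathbb{D}\times\{1\}$. Assume:
\begin{enumerate}
\item[(i)] all $\mathbf{c}_\Omega$-balls of finite radius are relatively compact in $\Omega$;
\item[(ii)] $\mathbf{c}_\Omega((x,0),(x,1))=0$ for all $x\in\mathbb{D}$;
\item[(iii)] $\mathbf{c}_\Omega(z,z')>0$ if $z\ne z'$ and $\{z,z'\}$ is not of the form $\{(x,0),(x,1)\}$.
\end{enumerate}
Then $G=\Omega\setminus(\mathbb{D}\times\{1\})$ is a $\mathbf{c}$-hyperbolic domain that satisfies \emph{(C1)} and violates \emph{(C2)}.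
\end{proposition}

\begin{proof}
The removed set is the zero set of $w-1$ in $\Omega$, so $G$ is a domain, and every $f\in\mathcal{O}(G,\mathbb{D})$ extends holomorphically to $\Omega$ with $|f|\le1$. If the extension had modulus $1$ somewhere, it would be a constant of modulus $1$ by the maximum principle, which is not the case on $G$. So restriction is a bijection $\mathcal{O}(\Omega,\mathbb{D})\to\mathcal{O}(G,\mathbb{D})$, and $\mathbf{c}_G=\mathbf{c}_\Omega|_{G\times G}$. Since $G$ contains no point $(x,1)$, hypothesis (iii) says that $G$ is $\mathbf{c}$-hyperbolic.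

Let $(z_\nu)$ be a $\mathbf{c}_G$-Cauchy sequence. It is bounded, so by (i) a subsequence converges to some $z\in\Omega$, and $\mathbf{c}_\Omega(z_\nu,z)\to0$ along it. If $z\in G$, put $z'=z$. Otherwise $z=(x,1)$, and we put $z'=(x,0)\in G$, so that $\mathbf{c}_\Omega(z,z')=0$ by (ii). In both cases $\mathbf{c}_G(z_\nu,z')\to0$ along the subsequence, hence along the whole Cauchy sequence. This is (C1).

The points $z_\nu=(0,1+\frac1\nu)$ lie in $G$ for large $\nu$, because $\Omega$ is open. They tend to $(0,1)\notin G$, so the sequence is escaping. By continuity and (ii), $\mathbf{c}_G(z_\nu,(0,0))\to\mathbf{c}_\Omega((0,1),(0,0))=0$, so the sequence is Cauchy. By Lemma~\ref{lem:escape}(b), (C2) fails.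
\end{proof}

Hypothesis (ii) is needed for every $x$. If it failed for one $x$, then by (iii) the point $(x,1)$ would have positive distance from every point of $G$, and a sequence in $G$ tending to $(x,1)$ would be Cauchy without a $\mathbf{c}_G$-limit.

\subsection*{The domain $\Omega$}
It remains to find $\Omega$. Let $P(w)=w(w-1)$. A bounded function on $\Omega$ must agree on the two sheets, and the simplest candidates are products $\varphi(x)P(w)$ with $\varphi\in\mathcal{O}(\mathbb{D})$, which vanish on both. We therefore define $\Omega$ by inequalities $|\varphi(x)P(w)|<1$, with $\varphi$ in a countable family, that is, by $M(x)|P(w)|<1$ with $M=\sup|\varphi|$. The fiber over $x$ is $\{|P|<1/M(x)\}$. For (ii) the fibers over $a_k$ must become large, so we need $M(a_k)\to0$; for (i) they must be bounded, so we need $M>0$. A function $h$ vanishing exactly on $A$ does the first, and small multiples of $h/(x-a_k)$ restore the second.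

Let
\[
h(x)=\prod_{j\ge1}\bigl(1-(x/r_j)^{4^j}\bigr).
\]
If $|x|\le r<1$ and $r_j\ge\frac{1+r}2$, then $|x/r_j|^{4^j}\le\bigl(\frac{2r}{1+r}\bigr)^{4^j}$, and these numbers are summable. So the product converges locally uniformly on $\mathbb{D}$, and the zeros of $h$ are exactly the points of $A$, all simple. Put
\[
h_k=\frac{h}{x-a_k}\in\mathcal{O}(\mathbb{D}),\qquad \varepsilon_k=\frac{2^{-k}}{1+|h'(a_k)|},\qquad M=\max\Bigl\{|h|,\ |h|^2,\ \sup_k\varepsilon_k|h_k|\Bigr\}.
\]
Note that $h_k(a_k)=h'(a_k)\ne0$ and $h_l(a_k)=0$ for $l\ne k$. The term $|h|^2$ is needed only for (iii). The function $M$ has three properties.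
\begin{enumerate}
\item[(M1)] $M$ is continuous. Indeed, if $|x|\le r<1$ and $|a_k|\ge\frac{1+r}2$, then $\varepsilon_k|h_k(x)|\le2^{-k}\frac{2|h(x)|}{1-r}$, so $(\varepsilon_kh_k)$ is a null sequence and Lemma~\ref{lem:null} applies.
\item[(M2)] $M>0$, because $h\ne0$ off $A$ and $h_k(a_k)\ne0$.
\item[(M3)] $M(a_k)=\varepsilon_k|h'(a_k)|\le2^{-k}$, because all other terms vanish at $a_k$.
\end{enumerate}
Define
\[
\Omega=\{(x,w)\in\mathbb{D}\times\mathbb{C}:\ M(x)|P(w)|<1\}.
\]
By (M1) it is open, and it contains both sheets because $P(0)=P(1)=0$. By (M1) and (M2), $M$ has a positive lower bound on every compact set $Q\subset\mathbb{D}$; so $|P(w)|$, and with it $|w|$, is bounded on the part of $\Omega$ over $Q$.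

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:product} and Proposition~\ref{prop:remove} it suffices to show that $\Omega$ is connected and satisfies (i)--(iii).

\emph{Connectedness.} Let $W$ be a component of $\{|P|<t\}$, $t>0$. It is bounded, and $|P|=t$ on $\partial W$. If $P$ had no zero in $W$, the maximum principle for $1/P$ would give $|P|\ge t$ in $W$. So $W$ contains $0$ or $1$, and every point of $\Omega$ can be joined within its fiber to one of the sheets. The two sheets are joined by the segment $\{a_1\}\times[0,1]$, which lies in $\Omega$ because there $|P|\le\frac14$ and $M(a_1)\le\frac12$.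

\emph{Property (i).} Let $o=(0,0)$. The functions $x$, $hP$, $h^2P$ and $\varepsilon_kh_kP$ belong to $\mathcal{O}(\Omega,\mathbb{D})$ and vanish at $o$. By Lemma~\ref{lem:basic}(d), the ball of radius $R$ about $o$ is contained in
\[
\{(x,w):\ |x|\le s,\ M(x)|P(w)|\le s\},\qquad s=\tanh R<1 .
\]
This set is closed in $\mathbb{C}^2$ by (M1), contained in $\Omega$, and bounded because it lies over a compact disk. Every ball of finite radius lies in a ball about $o$.

\emph{Property (ii).} For $k\ge2$ let $R_k=2^{(k-1)/2}>1$. If $|w|<R_k$, then $|P(w)|<R_k(R_k+1)\le2R_k^2=2^k\le1/M(a_k)$ by (M3). So $\{a_k\}\times\{|w|<R_k\}\subset\Omega$, and Proposition~\ref{prop:glue} applies.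

\emph{Property (iii).} By Lemma~\ref{lem:basic}(c) it suffices to separate $z$ and $z'$ by a bounded holomorphic function. If their $x$-coordinates differ, use $x$. So let $z=(x_0,w)$ and $z'=(x_0,w')$ with $w\ne w'$ and $\{w,w'\}\ne\{0,1\}$. Functions of the form $\varphi P$ cannot separate $w$ from $1-w$, since $P(1-w)=P(w)$; we need a second function that contains the factor $Pw$.

First, $h^2Pw$ is bounded on $\Omega$. If $|w|<2$, then $|h^2Pw|\le2M|P|<2$. If $|w|\ge2$, then $|w-1|\ge1$, so $|w|\le|P(w)|$ and $|h^2Pw|\le|hP|^2<1$. Next, $h_k^2Pw$ is bounded on $\Omega$. Over a closed disk $\{|x-a_k|\le\delta\}\subset\mathbb{D}$ both $h_k$ and $w$ are bounded, and off this disk $|h_k|\le|h|/\delta$, so that $|h_k^2Pw|\le2/\delta^2$. Also $|hP|<1$ and $|h_kP|<1/\varepsilon_k$.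

Take $\varphi=h$ if $x_0\notin A$ and $\varphi=h_k$ if $x_0=a_k$. Then $\varphi(x_0)\ne0$, and $\varphi P$ and $\varphi^2Pw$ are bounded on $\Omega$. If neither function separates $z$ and $z'$, then $P(w)=P(w')$ and $P(w)w=P(w')w'$. If $P(w)\ne0$, this gives $w=w'$. If $P(w)=P(w')=0$, then $\{w,w'\}=\{0,1\}$. Both are excluded.
\end{proof}

\section{A curve with infinitely many sheets}\label{sec:curve}

For Theorem~\ref{thm:C} we need an escaping sequence that is bounded, while no escaping sequence is Cauchy. The plan is to glue only partially, but infinitely often. Take sheets $S_0,S_1,S_2,\dots$ at heights $0$ and $b_m=4^m$, and join $S_m$ to $S_0$ by vertical disks of radius $2b_m$. By \eqref{eq:SP} a function with values in $\mathbb{D}$ then satisfies $\rho\le\frac12$ between the two sheets over the centers of these disks. The bound $\frac12$ does not depend on $m$, which will keep the points $(0,b_m)$ at bounded distance from $(0,0)$. It does not tend to $0$, which leaves room for functions such as $w/(2b_m)$ that keep the sheets apart.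

\subsection*{The model estimate}
Here is how a bound on a circle is carried to the center. Let $f_0,f_1\in\mathcal{O}(\mathbb{D},\mathbb{D})$ satisfy $\rho(f_0,f_1)\le\frac23$ on a circle $|x|=r$. After composing both with one automorphism of $\mathbb{D}$, we have $f_0(0)=0$ and $f_1(0)=1-\eta\in[0,1)$. Apply \eqref{eq:harnack} to the positive harmonic function $1-\operatorname{Re}\zeta$ on the target disk: $1-\operatorname{Re}f_0\le5(1-\operatorname{Re}f_1)$ on the circle. Both sides are harmonic in $x$, and taking means gives $1\le5\eta$. Hence $\rho(f_0(0),f_1(0))\le\frac45$.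

\subsection*{Why the sheets need holes}
A vertical disk of radius $2b_i$ passes through the heights $b_m$ with $m<i$. Suppose that the sheets were full disks $\mathbb{D}\times\{b_m\}$ and that disks of radius $2b_i$ stood over the points of a set $A_j$ for arbitrarily large $i$ and $j$. Then \eqref{eq:SP} would bound $\rho(f(a,0),f(a,b_m))$ by $b_m/(2b_i)$ on these $A_j$, and Lemma~\ref{lem:net} would glue $S_m$ to $S_0$ completely. So we cut small holes into $S_m$ through which the taller disks pass without touching it. The holes must be small enough not to spoil the mean value argument.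

\subsection*{The curve $X$}
Choose $\mu:\{1,2,\dots\}\to\{1,2,\dots\}$ taking every value infinitely often. For $a\in A_j$ we write $\mu(a)=\mu(j)$ and call this number the \emph{level} of $a$. For each $a=a_k\in A$ choose $\delta_a>0$ so small that
\begin{enumerate}
\item[(D1)] the closed disks $\{|x-a|\le2\delta_a\}$, $a\in A$, are pairwise disjoint;
\item[(D2)] $\delta_a\le(1-|a|)/8$, that is, $\delta_a\le2^{-j-3}$ for $a\in A_j$;
\item[(D3)] $\Lambda_a:=\log\dfrac{1-|a|}{2\delta_a}\ge100\cdot2^k$ for $a=a_k$.
\end{enumerate}
For (D1) it is enough to take $\delta_a$ less than a quarter of the distance from $a$ to $A\setminus\{a\}$. By (D2) the disks in (D1) lie in $\mathbb{D}$, only finitely many of them meet a given compact subset of $\mathbb{D}$, and $\delta_{a_k}\to0$. By (D1), $|a-a'|>2\delta_a$ for $a\ne a'$ in $A$. Let $\Delta(a)=\{|x-a|\le\delta_a\}$, and put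
\[
D_m=\mathbb{D}\setminus\bigcup_{\mu(a)>m}\Delta(a)\quad(m\ge1),\qquad S_0=\mathbb{D}\times\{0\},\qquad S_m=D_m\times\{b_m\}\quad(m\ge1),
\]
\[
B_a=\{a\}\times\{|w|<2b_{\mu(a)}\}\quad(a\in A),\qquad X=\bigcup_{m\ge0}S_m\cup\bigcup_{a\in A}B_a .
\]
The disks $\Delta(a)$ with $\mu(a)>m$ are the \emph{holes} of $D_m$; the sets $S_m$ and $B_a$ are the \emph{pieces} of $X$. See Figure~\ref{fig:X}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.25cm,y=0.85cm]
\draw[thick] (0,0)--(8,0) node[right]{$S_0$};
\draw[thick] (0,1)--(2.8,1) (3.2,1)--(5.3,1) (5.7,1)--(6.3,1) (6.7,1)--(8,1) node[right]{$S_1$};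
\draw[thick] (0,2)--(5.3,2) (5.7,2)--(8,2) node[right]{$S_2$};
\draw[thick] (0,3)--(8,3) node[right]{$S_3$};
\draw (1.5,-0.5)--(1.5,1.5) (4.5,-0.5)--(4.5,1.5) (3,-0.5)--(3,2.5) (6.5,-0.5)--(6.5,2.5) (5.5,-0.5)--(5.5,3.5);
\fill (1.5,0) circle (2pt) (1.5,1) circle (2pt) (4.5,0) circle (2pt) (4.5,1) circle (2pt) (3,0) circle (2pt) (3,2) circle (2pt) (6.5,0) circle (2pt) (6.5,2) circle (2pt) (5.5,0) circle (2pt) (5.5,3) circle (2pt);
\node[below] at (0.4,-0.5) {level};
\node[below] at (1.5,-0.5) {$1$};
\node[below] at (3,-0.5) {$2$};
\node[below] at (4.5,-0.5) {$1$};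
\node[below] at (5.5,-0.5) {$3$};
\node[below] at (6.5,-0.5) {$2$};
\end{tikzpicture}
\caption{Schematic real picture of part of the curve $X$, not to scale. Horizontal lines are the sheets $S_m$; vertical lines are disks $B_a$, cut off below. A disk of level $m$ meets $S_0$ and $S_m$ in nodes (dots), passes through holes of $S_1,\dots,S_{m-1}$, and ends below $S_{m+1}$.}\label{fig:X}
\end{figure}

Recall that an \emph{analytic subset} of an open set $Y\subset\mathbb{C}^2$ is a closed subset $X$ of $Y$ that is locally the common zero set of finitely many holomorphic functions. A function on $X$ is \emph{holomorphic} if it is locally the restriction of a holomorphic function on an open subset of $Y$. These functions form the algebra $\mathcal{O}(X)$, which we equip with the topology of uniform convergence on compact sets.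

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(a)] Each $D_m$ is a domain containing $0$.
\item[(b)] For $a\in A$ of level $m$, the disk $B_a$ meets $S_0$ at $(a,0)$ and $S_m$ at $(a,b_m)$. There are no other intersections between pieces, and $X$ is connected.
\item[(c)] There is an open set $Y'\subset\mathbb{D}\times\mathbb{C}$ in which $X$ is an analytic subset. Every piece is closed in $Y'$, and a compact subset of $\mathbb{D}\times\mathbb{C}$ meets only finitely many pieces.
\item[(d)] A function on $X$ is holomorphic if and only if its restriction to every piece is holomorphic. The space $\mathcal{O}(X)$ is a Fr\'echet space.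
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The holes form a locally finite family of closed disks, so $D_m$ is open, and $0\in D_m$ because $|a|\ge\frac12$ and $\delta_a\le\frac1{16}$. Join two points of $D_m$ by a path in $\mathbb{D}$; it meets finitely many holes. If it meets $\Delta(a)$, then shortly before its first and shortly after its last visit to $\Delta(a)$ it is in the annulus $\delta_a<|x-a|<2\delta_a$, which is connected and by (D1) meets no hole. Replacing the part in between by a path in the annulus lowers the number of holes met.

(b) The point $a$ lies in no $\Delta(a')$ with $a'\ne a$, so $a\in D_i$ if and only if $i\ge\mu(a)=m$. Thus $B_a$ meets $S_m$ and misses $S_i$ for $1\le i<m$. It misses $S_i$ for $i>m$ because $b_i\ge4b_m>2b_m$. Different sheets have different heights, and different disks $B_a$ have different $x$-coordinates. Every level occurs, so every $S_m$ is joined to $S_0$ by some $B_a$.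

(c) A compact subset of $\mathbb{D}\times\mathbb{C}$ lies in some $\{|x|\le r,\ |w|\le R\}$ with $r<1$, which meets finitely many pieces. Let
\[
T=\bigcup_{m\ge1}\ \bigcup_{\mu(a)>m}\partial\Delta(a)\times\{b_m\}\ \cup\ \bigcup_{a\in A}\{a\}\times\{|w|=2b_{\mu(a)}\}.
\]
This is a locally finite union of circles, hence closed in $\mathbb{D}\times\mathbb{C}$, and the closure of a piece in $\mathbb{D}\times\mathbb{C}$ is contained in the union of the piece and $T$. We claim $T\cap X=\emptyset$. A point $(x,b_m)$ with $x\in\partial\Delta(a)$, $\mu(a)>m$, is not in $S_m$ since $x\notin D_m$, not in another sheet because of its height, and not in any $B_{a'}$ since $x\notin A$ by (D1). A point $(a,w)$ with $|w|=2b_{\mu(a)}$ lies in no vertical disk, and in no sheet since $2\cdot4^{\mu(a)}$ is neither $0$ nor a power of $4$. Put $Y'=(\mathbb{D}\times\mathbb{C})\setminus T$. Then $X\subset Y'$, every piece is closed in $Y'$, and by local finiteness so is $X$. By (b) and local finiteness, near each of its points $X$ is given by one equation $w=b$, $x=a$, or $(x-a)(w-b)=0$. Points of the third kind are called \emph{nodes}.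

(d) Only the nodes need an argument. If $X$ is $\{\xi\eta=0\}$ in local coordinates and $f$ is holomorphic on both branches, then $f$ is the restriction of $f(\xi,0)+f(0,\eta)-f(0,0)$. Consequently $\mathcal{O}(X)$ is closed under locally uniform limits in the Fr\'echet space of continuous functions on $X$.
\end{proof}

\subsection*{The sheets stay at bounded distance}

\begin{proposition}\label{prop:bound}
Let $f:X\to\mathbb{D}$ be holomorphic. Then $\rho\bigl(f(0,0),f(0,b_m)\bigr)\le0.82$ for all $m\ge1$.
\end{proposition}

\begin{proof}
Fix $m$, and put $f_0=f(\cdot,0)\in\mathcal{O}(\mathbb{D},\mathbb{D})$ and $f_m=f(\cdot,b_m)\in\mathcal{O}(D_m,\mathbb{D})$. After composing $f$ with an automorphism of $\mathbb{D}$ we have $f_0(0)=0$ and $f_m(0)=1-\eta\in[0,1)$. We must show $\eta\ge0.18$.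

\emph{Step 1: circles of level $m$ avoid the holes.} Let $\mu(j)=m$. A hole of $D_m$ is a disk $\Delta(a')$ with $a'\in A_{j'}$ and $\mu(j')>m$, so $j'\ne j$. If $j'>j$, then $r_{j'}-r_j\ge2^{-j-1}$ and $\delta_{a'}\le2^{-j-4}$, so the distance from the hole to $C_j$ is at least $2^{-j-1}-2^{-j-4}>2^{-j-2}$. If $j'<j$, then $r_j-r_{j'}\ge2^{-j'-1}$ and $\delta_{a'}\le2^{-j'-3}$, so the distance is at least $2^{-j'-1}-2^{-j'-3}>2^{-j'-2}>2^{-j-2}$. The distance from $C_j$ to the unit circle is $2^{-j}$. Hence every disk of radius $2^{-j-2}$ centered on $C_j$ lies in $D_m$.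

\emph{Step 2: the bound on a circle.} For $a\in A_j$ the disk $B_a$ has radius $2b_m$, and \eqref{eq:SP} gives $\rho(f_0(a),f_m(a))\le\frac12$. For $x\in C_j$ pick $a\in A_j$ with $|x-a|\le\pi4^{-j}$. If $4\pi2^{-j}<1$, then $x$ lies in the disk of radius $2^{-j-2}$ about $a$, and \eqref{eq:SP} on this disk bounds $\rho(f_0(x),f_0(a))$ and $\rho(f_m(x),f_m(a))$ by $4\pi2^{-j}$. Therefore
\[
p(f_0(x),f_m(x))\le p(0,\tfrac12)+2p(0,4\pi2^{-j})\le p(0,\tfrac23)\qquad(x\in C_j)
\]
as soon as $j$ is large. Such a $j$ with $\mu(j)=m$ exists because $\mu$ takes the value $m$ infinitely often; we fix one. As in the model estimate, \eqref{eq:harnack} with $\sigma=\frac23$ gives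
\begin{equation}\label{eq:five}
1-\operatorname{Re}f_0\le5u\quad\text{on }C_j,\qquad u:=1-\operatorname{Re}f_m .
\end{equation}

\emph{Step 3: the holes cost little.} The function $u$ is harmonic only on $D_m$, so its mean over $C_j$ need not equal $u(0)=\eta$. Let $\mathcal{U}$ be the Poisson integral of $u|_{C_j}$ in $\{|x|<r_j\}$; then $\mathcal{U}(0)$ is that mean, and $0\le\mathcal{U}\le2$ because $0<u<2$. On the boundary of a hole we know only that $\mathcal{U}-u\le2$, so we compare with a positive harmonic function that is at least $1$ there and small at $0$. Let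
\[
v(x)=\sum_a\frac1{\Lambda_a}\log\left|\frac{1-\bar ax}{x-a}\right| ,
\]
where $a$ runs over the finitely many centers of holes of $D_m$ with $|a|<r_j$. By Step~1 these holes lie in $\{|x|<r_j\}$ and all other holes lie outside $\{|x|\le r_j\}$. So $V=D_m\cap\{|x|<r_j\}$ is a disk with finitely many closed disks removed, $0\in V$, and $\partial V$ consists of $C_j$ and the circles $\partial\Delta(a)$. Each term of $v$ equals $-\Lambda_a^{-1}\log\rho(x,a)>0$; it is harmonic on $V$ and continuous on $\overline V$. On $\partial\Delta(a)$ we have $|x-a|=\delta_a$ and $|1-\bar ax|\ge1-|x|\ge1-|a|-\delta_a\ge\frac{1-|a|}2$, so the term belonging to $a$ is at least $1$ by the definition of $\Lambda_a$.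

The function $\mathcal{U}-u-2v$ is harmonic on $V$. At points of $C_j$ its upper limit is at most $0$, since $\mathcal{U}-u\to0$ and $v\ge0$. At points of $\partial\Delta(a)$ its upper limit is at most $2-0-2=0$. By the maximum principle it is at most $0$ on $V$. At $x=0$ we use $|a|\ge\frac12$ and (D3):
\[
\mathcal{U}(0)\le u(0)+2v(0)\le\eta+2\sum_{k\ge1}\frac{\log2}{100\cdot2^k}\le\eta+\frac1{50}.
\]

\emph{Step 4: means.} The function $1-\operatorname{Re}f_0$ is harmonic on all of $\mathbb{D}$, since $S_0$ has no holes, and its value at $0$ is $1$. Taking means over $C_j$ in \eqref{eq:five} gives $1\le5\,\mathcal{U}(0)\le5(\eta+\frac1{50})$, that is, $\eta\ge\frac15-\frac1{50}=0.18$.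
\end{proof}

\begin{corollary}\label{cor:notC3}
Let $G\subset\mathbb{C}^2$ be a $\mathbf{c}$-hyperbolic domain containing $X$. Then $G$ violates \emph{(C3)}.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:bound} applied to $f|_X$, $f\in\mathcal{O}(G,\mathbb{D})$, we have $\mathbf{c}_G((0,0),(0,b_m))\le p(0,0.82)$ for all $m$. The sequence $(0,b_m)$ is unbounded in $\mathbb{C}^2$, hence escaping. Apply Lemma~\ref{lem:escape}(a).
\end{proof}

\subsection*{Functions that see the ends of $X$}
Over a compact subset of $\mathbb{D}$, a sequence can leave $X$ in three ways: through the rim of a disk $B_a$, through the rim of a hole, or by climbing through the sheets. We define bounded functions on $X$ whose modulus tends to $1$ in the first two cases, and which keep the sheets uniformly apart in the third.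

For $m\ge1$ let
\[
E_m=\tfrac12\ \text{ on }S_m,\qquad E_m=\frac{w}{2b_m}\ \text{ on }B_{a'}\text{ if }\mu(a')=m,\qquad E_m=0\ \text{ on all other pieces}.
\]
For $a\in A$ and $1\le m<\mu(a)$, so that $\Delta(a)$ is a hole of $D_m$, let
\[
H_{a,m}=\frac{\delta_a}{x-a}\ \text{ on }S_m,\qquad H_{a,m}=\frac{\delta_a}{a'-a}\cdot\frac{w}{b_m}\ \text{ on }B_{a'}\text{ if }\mu(a')=m,
\]
and $H_{a,m}=0$ on all other pieces. Enumerate all the $E_m$ and $H_{a,m}$ as $f_1,f_2,\dots$.

\begin{lemma}\label{lem:functions}
The functions $f_\nu$ are holomorphic on $X$, satisfy $|f_\nu|<1$, vanish on $S_0$, and tend to $0$ in $\mathcal{O}(X)$. Together with $x$ they separate the points of $X$.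
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:X}(b),(d) we have to match values at the nodes $(a',0)$ and $(a',b_{\mu(a')})$. If $\mu(a')=m$, the formulas on $B_{a'}$ give $0$ at $w=0$, and at $w=b_m$ they give $\frac12$ and $\frac{\delta_a}{a'-a}$, as on $S_m$. If $\mu(a')\ne m$, all pieces through these nodes carry the value $0$. The bound $|E_m|<1$ holds because $|w|<2b_m$ on $B_{a'}$. On $S_m$ we have $|x-a|>\delta_a$, and on $B_{a'}$ we have $\delta_a/|a'-a|<\frac12$ and $|w|/b_m<2$; so $|H_{a,m}|<1$.

Let $Q\subset X$ be compact. It meets finitely many pieces, so all but finitely many $E_m$ vanish on it. It lies over a disk $|x|\le r<1$. If $|a|\ge\frac{1+r}2$, then $|H_{a,m}|\le\frac{2\delta_a}{|a|-r}\le\frac{4\delta_a}{1-r}$ on $Q$ by both formulas. Since $|a_k|\to1$, $\delta_{a_k}\to0$, and each $a$ occurs with finitely many $m$, we get $f_\nu\to0$ uniformly on $Q$.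

Let $y\ne y'$ in $X$ have the same coordinate $x_0$. If they lie on sheets $S_m$ and $S_{m'}$, then $m\ne m'$, and $E_{\max(m,m')}$ takes the value $\frac12$ at one point and $0$ at the other. Otherwise one of them lies on a disk $B_a$, with $a=x_0$ of level $m$, say. If the other lies on $B_a$ too, $E_m=w/(2b_m)$ separates them. If not, it lies on a sheet $S_i$ with $i\ne0,m$, because the points of $S_0$ and $S_m$ over $a$ belong to $B_a$; then $E_i$ is $\frac12$ at this point and $0$ on $B_a$.
\end{proof}

\section{Thickening the curve}\label{sec:thick}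

By Corollary~\ref{cor:notC3}, any $\mathbf{c}$-hyperbolic domain containing $X$ violates (C3). The task is to find one that satisfies (C2). For this the functions $f_\nu$ must extend to the domain with modulus less than $1$, and the domain must narrow down toward the ends of $X$, so that an escaping sequence is shadowed by a sequence in $X$. Both require a supply of holomorphic functions near $X$, which comes from a Stein neighborhood.

\subsection*{Stein spaces}
Let $Z$ be a complex manifold or an analytic subset of an open set in $\mathbb{C}^2$, with holomorphic functions as defined above (such a $Z$ is a reduced complex space). The \emph{hull} of a compact set $K\subset Z$ is $\widehat K=\{z\in Z:\ |\tau(z)|\le\max_K|\tau|\text{ for all }\tau\in\mathcal{O}(Z)\}$, and $K$ is \emph{$\mathcal{O}(Z)$-convex} if $\widehat K=K$. The space $Z$, assumed second countable, is \emph{Stein} if $\mathcal{O}(Z)$ separates points and hulls of compact sets are compact. Planar domains are Stein; countable disjoint unions and connected components of Stein manifolds are Stein. The \emph{normalization} of a one-dimensional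 analytic set $X$ is a one-dimensional complex manifold $\widetilde X$, not necessarily connected, with a proper holomorphic surjection $\widetilde X\to X$ that has finite fibers and is biholomorphic over the smooth points of $X$; it is unique up to isomorphism. We use four facts.
\begin{enumerate}
\item[(S1)] (Narasimhan \cite{narasimhan}) A reduced complex space is Stein if and only if its normalization is Stein.
\item[(S2)] (Siu \cite{siu}) If an analytic subset $X$ of $Y'$ is Stein, then there is a Stein open set $Y$ with $X\subset Y\subset Y'$.
\item[(S3)] (Consequence of Cartan's Theorem B) If $Y$ is a Stein manifold and $Z\subset Y$ is an analytic subset, then the restriction map $\mathcal{O}(Y)\to\mathcal{O}(Z)$ is surjective.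
\item[(S4)] A Stein manifold $Y$ is the union of $\mathcal{O}(Y)$-convex compact sets $K_1,K_2,\dots$ with $K_l\subset\operatorname{int}K_{l+1}$.
\end{enumerate}

The map from the disjoint union of the pieces onto $X$ is at most two-to-one and biholomorphic over the complement of the nodes; it is proper by Lemma~\ref{lem:X}(c). So it is the normalization of $X$. The pieces are countably many planar domains, hence $X$ is Stein by (S1). By (S2) there is a Stein open set $Y$ with $X\subset Y\subset Y'$; since $X$ is connected, we may replace $Y$ by a component and assume that $Y$ is connected. The set $X$ is analytic in $Y$. Fix $K_l$ as in (S4) and put $K_l=\emptyset$ for $l\le0$.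

\subsection*{Extending the functions}
Individual extensions of the $f_\nu$ are not enough: to cut out an open set we need a null sequence. The restriction map $\mathcal{O}(Y)\to\mathcal{O}(X)$ is a continuous linear surjection of Fr\'echet spaces by (S3) and Lemma~\ref{lem:X}(d), hence open by the open mapping theorem. Let $N_1\supset N_2\supset\cdots$ be a base of neighborhoods of $0$ in $\mathcal{O}(Y)$. The image of $N_i$ is a neighborhood of $0$, so there are $\nu_1<\nu_2<\cdots$ such that $f_\nu$ has an extension in $N_i$ for $\nu\ge\nu_i$. Choosing the extension in $N_i$ for $\nu_i\le\nu<\nu_{i+1}$, and arbitrarily for $\nu<\nu_1$, we obtain a null sequence $\tilde f_\nu\in\mathcal{O}(Y)$ with $\tilde f_\nu|_X=f_\nu$. By Lemma~\ref{lem:null},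
\[
\Theta_1=\sup_\nu|\tilde f_\nu|
\]
is continuous on $Y$, and $\Theta_1<1$ on $X$ because the supremum is attained. We write $\widetilde E_m$ for the extension of $E_m$.

\subsection*{A neighborhood that narrows toward the ends}

\begin{lemma}\label{lem:shadow}
There is an open set $U$ with $X\subset U\subset Y$ such that for every $l\ge1$ and every $z\in U\setminus K_{l+1}$ there is a point $y\in X\setminus K_l$ with
\[
|z-y|\le1/l\qquad\text{and}\qquad\sup_\nu|\tilde f_\nu(z)-f_\nu(y)|\le1/l .
\]
\end{lemma}

\begin{proof}
Each $y\in X$ lies in $K_i\setminus K_{i-1}$ for exactly one $i=i(y)\ge1$. By the equicontinuity in Lemma~\ref{lem:null} there is $0<r(y)\le1/i$ such that $B(y,r(y))\subset\operatorname{int}K_{i+1}$ and $|\tilde f_\nu(z)-f_\nu(y)|\le1/i$ for all $\nu$ and all $z\in B(y,r(y))$. Let $U$ be the union of these balls. If $z\in B(y,r(y))$ and $z\notin K_{l+1}$, then $i(y)+1>l+1$, because $z\in K_{i(y)+1}$. So $y\notin K_{i(y)-1}\supset K_l$ and $1/i(y)<1/l$.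
\end{proof}

The set $U$ itself comes with no bounded functions that detect its boundary. The next lemma places inside $U$ a neighborhood of $X$ that is defined by holomorphic inequalities.

\begin{lemma}\label{lem:chi}
There is a null sequence $\chi_i\in\mathcal{O}(Y)$, $i\ge1$, whose common zero set is exactly $X$ and such that $\{z\in Y:\ \sup_i|\chi_i(z)|<1\}\subset U$.
\end{lemma}

\begin{proof}
For $q\in Y\setminus X$ the set $X\cup\{q\}$ is analytic in $Y$, and the function equal to $0$ on $X$ and $1$ at $q$ is holomorphic on it. By (S3) there is $\theta_q\in\mathcal{O}(Y)$ with $\theta_q|_X=0$ and $\theta_q(q)=1$.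

For $l\ge0$ let $Q_l=(K_{l+1}\setminus\operatorname{int}K_l)\setminus U$. These sets are compact, disjoint from $X$, and cover $Y\setminus U$: a point outside $U$ lies in $Q_l$ for the least $l$ with the point in $K_{l+1}$. Let $q\in Q_l$. Then $q\notin K_{l-1}$, since $K_{l-1}\subset\operatorname{int}K_l$. By convexity of $K_{l-1}$ there is $\tau\in\mathcal{O}(Y)$, suitably scaled, with $|\tau(q)|>1$ and $|\tau|<1$ on $K_{l-1}$ (take $\tau=2$ if $K_{l-1}=\emptyset$). For large $N$ the function $\chi=2\theta_q\tau^N$ vanishes on $X$ and satisfies $|\chi(q)|>1$ and $|\chi|<2^{-l}$ on $K_{l-1}$. By compactness of $Q_l$, finitely many such functions have the property that at each point of $Q_l$ one of them has modulus greater than $1$. Collect these finite families for all $l\ge0$.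

The open sets $\{\theta_q\ne0\}$ cover $Y\setminus X$, and countably many of them suffice by Lindel\"of's theorem. Call the corresponding functions $\theta_1,\theta_2,\dots$, and add to the collection the functions $c_l\theta_l$, with $c_l>0$ so small that $|c_l\theta_l|\le2^{-l}$ on $K_l$. Enumerate the collection as $(\chi_i)$. On a given $K_{l_0}$ and for a given $\varepsilon>0$, only finitely many members exceed $\varepsilon$, so $(\chi_i)$ is a null sequence. The other two properties hold by construction.
\end{proof}

\subsection*{The domain $G$}
Off $X$, the coordinate $w$ is not bounded, and as in Proposition~\ref{prop:plane} we recover it as a quotient of bounded functions. Choose $\kappa_i\in(0,1]$ with $\kappa_i|w|\le1$ on $K_i$. On $K_l$ we have $|\kappa_iw\chi_i|\le|\chi_i|$ for $i\ge l$, so $(\kappa_iw\chi_i)$ is a null sequence, and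
\[
\Theta_2=\sup_i\max\{|\chi_i|,\ |\kappa_iw\chi_i|\}
\]
is continuous on $Y$ and vanishes on $X$. The set $W=\{z\in Y:\ \Theta_1(z)<1,\ \Theta_2(z)<1\}$ is open and contains the connected set $X$. Let $G$ be the component of $W$ containing $X$. Then $G$ is a domain in $\mathbb{C}^2$, and $G\subset U$ by Lemma~\ref{lem:chi}. The functions
\begin{equation}\label{eq:family}
x,\qquad\tilde f_\nu,\qquad\chi_i,\qquad\kappa_iw\chi_i
\end{equation}
map $G$ into $\mathbb{D}$, and all of them vanish at $o=(0,0)\in S_0$.

\begin{proposition}\label{prop:hyp}
$G$ is $\mathbf{c}$-hyperbolic.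
\end{proposition}

\begin{proof}
We show that the functions \eqref{eq:family} separate any two points $z\ne z'$ of $G$. If both lie in $X$, this is Lemma~\ref{lem:functions}. Otherwise let $z\notin X$, and choose $i$ with $\chi_i(z)\ne0$. If $x$, $\chi_i$ and $\kappa_iw\chi_i$ took the same values at $z$ and $z'$, then dividing the third by the second would show that $w$ does too, so $z=z'$.
\end{proof}

\begin{proposition}\label{prop:C2}
$G$ satisfies \emph{(C2)}.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:escape}(b) we must show that no escaping sequence is Cauchy. Suppose that $(z_l)$ is escaping and $\mathbf{c}_G$-Cauchy. It is bounded, say $\mathbf{c}_G(o,z_l)\le R$. Lemma~\ref{lem:basic}(d) for the functions \eqref{eq:family} gives, with $s=\tanh R<1$,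
\begin{equation}\label{eq:s}
|x(z_l)|\le s,\qquad\Theta_1(z_l)\le s,\qquad\Theta_2(z_l)\le s\qquad\text{for all }l .
\end{equation}

\emph{The sequence has no cluster point in $Y$.} A cluster point $z\in Y$ satisfies $\Theta_1(z),\Theta_2(z)\le s$ by continuity, so $z\in W$. It lies in the closure of $G$, and a component of $W$ is closed in $W$. So $z\in G$, which is impossible for an escaping sequence.

\emph{Passing to the shadow.} Thus each $K_l$ contains only finitely many terms, and after passing to a subsequence we have $z_l\notin K_{l+1}$ for all $l$. Since $z_l\in U$, Lemma~\ref{lem:shadow} provides $y_l\in X\setminus K_l$ with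
\begin{equation}\label{eq:shadow}
|z_l-y_l|\le1/l,\qquad\sup_\nu|\tilde f_\nu(z_l)-f_\nu(y_l)|\le1/l .
\end{equation}
Every compact subset of $X$ lies in some $K_l$, so it contains only finitely many terms of $(y_l)$. Fix $s'$ with $s<s'<1$. By \eqref{eq:s} and \eqref{eq:shadow}, for large $l$,
\begin{equation}\label{eq:sprime}
|x(y_l)|\le s',\qquad\sup_\nu|f_\nu(y_l)|\le s' .
\end{equation}
Only finitely many $a\in A$ have $|a|\le s'$. So one disk $B_a$ contains infinitely many terms $y_l$, or one sheet does, or the terms meet infinitely many sheets.

\emph{Case 1: infinitely many $y_l$ lie in $B_a$, $\mu(a)=m$.} The sets $\{a\}\times\{|w|\le t\}$, $t<2b_m$, are compact subsets of $X$. So $|w(y_l)|\to2b_m$ and $|E_m(y_l)|\to1$ along these terms, contrary to \eqref{eq:sprime}.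

\emph{Case 2: infinitely many $y_l$ lie in $S_m$.} The case $m=0$ is impossible, since $\{|x|\le s'\}\times\{0\}$ is a compact subset of $X$. Let $m\ge1$. Along a subsequence $x(y_l)\to x^*$ with $|x^*|\le s'$. If $x^*\in D_m$, the subsequence would converge in $X$, and together with its limit it would form a compact subset of $X$. So $x^*$ lies in a hole $\Delta(a)$ of $D_m$, and on its boundary because $x(y_l)\notin\Delta(a)$. Then $|H_{a,m}(y_l)|=\delta_a/|x(y_l)-a|\to1$, contrary to \eqref{eq:sprime}.

\emph{Case 3: $y_l\in S_{m_l}$ along a subsequence, with pairwise distinct $m_l\ge1$.} For two indices $l\ne l'$ of the subsequence, $E_{m_l}(y_l)=\frac12$ and $E_{m_l}(y_{l'})=0$. If $l,l'\ge8$, then \eqref{eq:shadow} gives $|\widetilde E_{m_l}(z_l)-\frac12|\le\frac18$ and $|\widetilde E_{m_l}(z_{l'})|\le\frac18$, so these two values differ by at least $\frac14$. By Lemma~\ref{lem:basic}(c), $\tanh\mathbf{c}_G(z_l,z_{l'})\ge\frac18$, and the sequence is not Cauchy.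
\end{proof}

Up to Case~3 the proof uses only that $(z_l)$ is bounded. Case~3 is where the Cauchy property enters, and it is exactly the case in which the bounded escaping sequence $(0,b_m)$ falls.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $n=2$, the domain $G$ is $\mathbf{c}$-hyperbolic by Proposition~\ref{prop:hyp}, satisfies (C2) by Proposition~\ref{prop:C2}, and violates (C3) by Corollary~\ref{cor:notC3}. For $n\ge3$ take $G\times\mathbb{D}^{n-2}$ and apply Lemma~\ref{lem:product}. The statement about the topology is Lemma~\ref{lem:escape}(d).
\end{proof}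

\begin{thebibliography}{9}

\bibitem{handbook}
\emph{Handbook of Complex Analysis}, doi:10.1201/9781315160658,
\texttt{https://download.bibis.ir/\allowbreak Books/\allowbreak Mathematics/\allowbreak 2022/\allowbreak Handbook-of-\allowbreak Complex-\allowbreak Analysis-\allowbreak by-Steven-\allowbreak G.-Krantz\_bibis.ir.pdf}.

\bibitem{narasimhan}
Narasimhan, \emph{A note on Stein spaces and their normalisations}, 1962.

\bibitem{siu}
Siu, \emph{Every Stein subvariety admits a Stein neighborhood}, Invent. Math. 38 (1976).

\end{thebibliography}
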